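\title{Large clusters after gelation in the Marcus--Lushnikov process:\\ a counterexample, and what remains true}

\begin{abstract}
In the Marcus--Lushnikov process $N$ unit masses coalesce, clusters of masses $x$ and $y$ merging at rate $K(x,y)/N$. Its mean-field description is the Smoluchowski coagulation equation, whose solution may begin to lose mass at a finite gelation time $T_{\rm gel}$. We answer the question whether, for $t>T_{\rm gel}$, some fixed fraction $\varepsilon(t)>0$ of the mass lies in clusters of unbounded size with probability approaching one. For general kernels the answer is no: we construct a kernel whose Smoluchowski equation has a unique solution, with $\frac1{16}\le T_{\rm gel}\le\frac3{16}$, for which no $\varepsilon(t)$ works at any $t\in(T_{\rm gel},\frac14]$. The mechanism is a parity effect: a species that is destroyed in pairs has negligible density in the equation, but a single cluster of it survives in the particle system and, with probability bounded away from zero, shuts down the path to gelation. In the positive direction, the statement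 holds for every kernel if $\varepsilon$ may depend on the confidence level, it holds as posed if the empirical densities have a deterministic limit along a subsequence, and it holds with a sharp constant if $K(x,y)=o(y)$ for each fixed $x$.
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Two descriptions of coalescence}

Let $K:\{1,2,\dots\}^2\to[0,\infty)$ be symmetric; we call it the \emph{kernel}. The \emph{Marcus--Lushnikov process} starts from $N$ clusters of mass $1$, the \emph{atoms}, and each unordered pair of distinct clusters, of masses $x$ and $y$, merges into one cluster of mass $x+y$ at rate $K(x,y)/N$. Let $M^N(x,t)$ be the number of clusters of mass $x$ at time $t$, and $n^N(x,t)=N^{-1}M^N(x,t)$. Mergers of a mass-$x$ with a mass-$y$ cluster occur at rate $NK(x,y)\,n^N(x)\,n^N(y)$ for $x\ne y$, and each changes the densities $n^N$ by $1/N$. So for large $N$ one expects $n^N$ to follow the \emph{Smoluchowski coagulation equation}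
\begin{equation}\label{eq:smol}
\frac{d}{dt}n(x,t)=\frac12\sum_{y=1}^{x-1}K(y,x-y)\,n(y,t)\,n(x-y,t)-n(x,t)\sum_{y\ge1}K(x,y)\,n(y,t),
\end{equation}
with $n(x,0)=\mathbf 1_{\{x=1\}}$.

\begin{definition}\label{def:solution}
A \emph{solution on $[0,T]$} is a family of continuous functions $n(x,\cdot):[0,T]\to[0,\infty)$, $x\ge1$, such that $\int_0^Tn(x,s)\sum_yK(x,y)\,n(y,s)\,ds<\infty$ for each $x$, and such that \eqref{eq:smol}, integrated in time from the initial condition $\mathbf 1_{\{x=1\}}$, holds on $[0,T]$. It is \emph{classical} if every $n(x,\cdot)$ is continuously differentiable and \eqref{eq:smol} holds at every time. Uniqueness always means uniqueness in the class of all solutions.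
\end{definition}

A merger removes masses $x$ and $y$ and creates mass $x+y$, so the particle system has $\sum_xx\,n^N(x,t)=1$ at all times. For the equation the same cancellation requires rearranging an infinite sum, and it can fail: the mass $\sum_xx\,n(x,t)$ is at most $1$ and nonincreasing (Lemma~\ref{lem:flux}), but it may drop. The \emph{gelation time} and the \emph{lost mass} are
\[
T_{\rm gel}=\inf\Big\{t\ge0:\ \sum_{x\ge1}x\,n(x,t)<1\Big\},\qquad g(t)=1-\sum_{x\ge1}x\,n(x,t),
\]
and $g(t)>0$ for $t>T_{\rm gel}$ by monotonicity.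

\subsection{The question}

The finite system cannot lose mass, so the mass that the equation loses should be found in clusters whose size does not stay bounded as $N\to\infty$. The fraction of mass in clusters larger than $R$ is
\[
\mathrm{tail}^N_R(t)=N^{-1}\sum_{x>R}x\,M^N(x,t)=1-\sum_{x\le R}x\,n^N(x,t).
\]
It is nonincreasing in $R$, and nondecreasing in $t$ because the cluster containing a given atom only grows. Open Problem~11 of \cite{review}, where the solution of \eqref{eq:smol} is taken to exist and to be unique, asks to prove or disprove the following. \emph{For a general kernel with $T_{\rm gel}<\infty$ and fixed $t>T_{\rm gel}$, there is $\varepsilon(t)>0$ such that}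
\begin{equation}\label{eq:problem}
\lim_{x_0\to\infty}\ \limsup_{N\to\infty}\ \mathbb P\big(\mathrm{tail}^N_{x_0}(t)>\varepsilon(t)\big)=1 .
\end{equation}
The outer limit exists by monotonicity in $x_0$.

One would guess that \eqref{eq:problem} is true. Suppose first that the law of large numbers $n^N(x,t)\to n(x,t)$ holds in probability for each $x$; the companion Open Problem~10 of \cite{review} asks for a proof of this when $K(x,y)=o(xy)$ or $t<T_{\rm gel}$. Then $\mathrm{tail}^N_{x_0}(t)\to1-\sum_{x\le x_0}x\,n(x,t)\ge g(t)$, and every $\varepsilon<g(t)$ works. The law of large numbers can fail: for $K(x,y)=xy$ one has $T_{\rm gel}=1$ and the convergence fails for $t>1$, but then the largest cluster alone has mass $\Omega(N)$ \cite{review}. In general one argues as follows. If almost no mass sat in large clusters, small clusters would have reacted almost only with small clusters, the densities would follow \eqref{eq:smol} without losing mass, and this contradicts $t>T_{\rm gel}$.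

This argument can be made rigorous, but it proves less than \eqref{eq:problem}. It shows that in any distributional limit of the process the mass $G$ in clusters of unbounded size is \emph{positive} almost surely. Statement \eqref{eq:problem} asks that $G$ be \emph{bounded below} by a constant. If the limit is random, the law of $G$ may charge every neighborhood of $0$, and our main result is a kernel for which this happens.

\subsection{Results}

\begin{theorem}\label{thm:counter}
There is a symmetric kernel $K\ge0$ whose Smoluchowski equation has exactly one solution on every interval $[0,T]$, this solution being classical, with $\frac1{16}\le T_{\rm gel}\le\frac3{16}$, and such that for every $\varepsilon>0$ there are $\delta>0$ and $x_0<\infty$ with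
\[
\limsup_{N\to\infty}\mathbb P\big(\mathrm{tail}^N_x(t)>\varepsilon\big)\le1-\delta\qquad\text{for all }x\ge x_0\text{ and }t\in(T_{\rm gel},\tfrac14].
\]
Hence for $t\in(T_{\rm gel},\frac14]$ the limit in \eqref{eq:problem} is less than $1$ for every choice of $\varepsilon(t)>0$.
\end{theorem}

\begin{theorem}\label{thm:general}
Let $K$ be arbitrary, let $n$ be the unique solution on $[0,t]$, and let $t>T_{\rm gel}$.
\begin{enumerate}
\item[(a)] For every $\vartheta<1$ there is $\varepsilon>0$ with $\lim_{x_0\to\infty}\limsup_{N\to\infty}\mathbb P(\mathrm{tail}^N_{x_0}(t)>\varepsilon)\ge\vartheta$.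
\item[(b)] If along some subsequence $n^N(x,t)$ converges in probability to a constant for each $x$, then \eqref{eq:problem} holds at $t$ for some $\varepsilon(t)>0$.
\end{enumerate}
\end{theorem}

By Theorem~\ref{thm:counter}, $\varepsilon$ in (a) cannot in general be chosen independently of $\vartheta$.

\begin{theorem}\label{thm:sublinear}
Suppose that $\lim_{y\to\infty}K(x,y)/y=0$ for each $x$ and that the solution $n$ on $[0,t]$ is unique. Then $n^N(x,t)\to n(x,t)$ in probability for each $x$. If $\varepsilon<g(t)$, then $\lim_{N}\mathbb P(\mathrm{tail}^N_{x_0}(t)>\varepsilon)=1$ for every $x_0$. If $\varepsilon>g(t)$, this limit is $0$ for all large $x_0$.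
\end{theorem}

Section~\ref{sec:tools} collects the tools. Section~\ref{sec:limits} proves Theorems~\ref{thm:general} and~\ref{thm:sublinear}; the proofs also show what a counterexample has to do. Section~\ref{sec:toy} works out the mechanism of the counterexample in a toy model. The kernel is built in Section~\ref{sec:kernel}, its Smoluchowski equation is solved in Section~\ref{sec:smol}, and its Marcus--Lushnikov process is analyzed in Section~\ref{sec:ml}.

\section{Mass flux and counting processes}\label{sec:tools}

\subsection{The flux identity}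

For a solution $n$ and an unordered pair $\{x,y\}$, the \emph{cumulative density of $x$--$y$ mergers} is
\[
v_{xy}(t)=\int_0^tK(x,y)\,n(x,s)\,n(y,s)\,ds\quad(x\ne y),\qquad v_{xx}(t)=\frac12\int_0^tK(x,x)\,n(x,s)^2\,ds .
\]
In these terms the integrated equation reads
\begin{equation}\label{eq:integrated}
n(x,t)=\mathbf 1_{\{x=1\}}+\sum_{y\le x/2}v_{y,x-y}(t)-\sum_{y\ge1}(1+\mathbf 1_{\{x=y\}})\,v_{xy}(t).
\end{equation}

\begin{lemma}\label{lem:flux}
Let $n$ be a solution, $R\ge1$ and $\varphi(x)=x\mathbf 1_{\{x\le R\}}$. Then
\begin{equation}\label{eq:flux}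
\sum_{x\le R}x\,n(x,t)=1-\sum_{\{x,y\}}\big[\varphi(x)+\varphi(y)-\varphi(x+y)\big]\,v_{xy}(t),
\end{equation}
and every term of the sum is nonnegative. Consequently:
\begin{enumerate}
\item[(i)] the mass $\sum_xx\,n(x,t)$ is at most $1$ and nonincreasing in $t$;
\item[(ii)] if $x,y\le R<x+y$, then $\sum_{z\le R}z\,n(z,t)\le1-(x+y)\,v_{xy}(t)$;
\item[(iii)] $v_{xy}(t)\le1/(x+y)$ for all $x,y$.
\end{enumerate}
\end{lemma}

\begin{proof}
Multiply \eqref{eq:integrated} by $\varphi(x)$ and sum over $x\le R$. The gain terms give $\sum_{\{x,y\}}\varphi(x+y)v_{xy}$, a finite sum. The loss terms give a series of nonnegative terms that is finite by Definition~\ref{def:solution}; grouped by unordered pairs it is $\sum_{\{x,y\}}(\varphi(x)+\varphi(y))v_{xy}$. The bracket in \eqref{eq:flux} is $0$ if $x+y\le R$ and $\varphi(x)+\varphi(y)\ge0$ otherwise. Each $v_{xy}$ is nondecreasing, so the left side of \eqref{eq:flux} is at most $1$ and nonincreasing in $t$; let $R\to\infty$ to get (i). Keeping one term gives (ii), and (ii) with $R=x+y-1$ gives (iii).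
\end{proof}

The sum in \eqref{eq:flux} is the mass that has crossed the threshold $R$ by time $t$, and mass is lost precisely when this flux does not vanish as $R\to\infty$. For example, a kernel bounded by $B$ never gels: the flux equals $\int_0^t\sum_{x\le R}x\,n(x,s)\sum_{y>R-x}K(x,y)\,n(y,s)\,ds\le B\int_0^t\sum_xx\,n(x,s)\sum_{y>R-x}n(y,s)\,ds$, which tends to $0$ by dominated convergence, using (i).

\subsection{Finite Markov chains}

We label the atoms and take as state of the Marcus--Lushnikov process the list of all mergers made so far. At most $N-1$ mergers occur, so this is a continuous-time Markov chain with finitely many states, and every count used below (the number of mergers of a given type, the set of atoms that have belonged to a cluster of a given mass) is a function of the state. We write $\#x$ for the current number of clusters of mass $x$. Let $(\Pi_s)$ be a finite Markov chain with jump rates $q(\pi,\pi')$. We use four standard facts.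

\begin{enumerate}
\item[(M1)] \emph{Compensation.} For any function $\phi(\pi,\pi')$, the sum of $\phi(\Pi_{s-},\Pi_s)$ over jump times $s\le t$, minus $\int_0^t\sum_{\pi'}q(\Pi_s,\pi')\phi(\Pi_s,\pi')\,ds$, is a martingale $M$, and $\mathbb E(M_{T'}-M_T)^2=\mathbb E\int_T^{T'}\sum_{\pi'}q\,\phi^2\,ds$ for bounded stopping times $T\le T'$. When $\phi$ is the indicator of a set of transitions, the sum is a \emph{counting process}, the total rate of these transitions is its \emph{intensity}, and the expected count equals the expected integral of the intensity.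
\item[(M2)] \emph{Doob's inequality.} $\mathbb E\sup_{s\le t}M_s^2\le4\,\mathbb EM_t^2$.
\item[(M3)] \emph{Counting bound.} If a counting process has intensity at most $\bar\lambda$, its value at a fixed time $t$ exceeds $2\bar\lambda t$ with probability at most $1/(\bar\lambda t)$. Indeed, on this event $M_t>\bar\lambda t$, while $\mathbb EM_t^2\le\bar\lambda t$; apply Chebyshev's inequality.
\item[(M4)] \emph{Suppressing transitions.} Let $Q$ be the law of the chain, $\mathcal T$ a set of transitions with intensity $\lambda_{\mathcal T}(\pi)$, and $Q'$ the law of the chain in which the rates of the transitions in $\mathcal T$ are set to $0$. For every event $F$ determined by the path on $[0,t]$,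
\[
Q\big(F,\ \text{no $\mathcal T$-transition in }[0,t]\big)=\mathbb E_{Q'}\Big[e^{-\int_0^t\lambda_{\mathcal T}(\Pi_s)\,ds};\,F\Big].
\]
Indeed, the density of a path on $[0,t]$ is the product of the rates of its jumps times $\exp(-\int_0^t\text{total rate})$. On paths without $\mathcal T$-transitions the products agree under $Q$ and $Q'$ and the total rates differ by $\lambda_{\mathcal T}$; the other paths are $Q'$-null.
\end{enumerate}

\section{Limit points of the Marcus--Lushnikov process}\label{sec:limits}

Fix an arbitrary kernel $K$ and a time $t$. Let $V^N_{xy}(s)=V^N_{yx}(s)$ be $N^{-1}$ times the number of mergers of a mass-$x$ with a mass-$y$ cluster in $[0,s]$, and let $L^N_x=\sum_y(1+\mathbf 1_{\{x=y\}})V^N_{xy}$ be $N^{-1}$ times the number of mass-$x$ clusters destroyed. Counting creations and destructions gives the analogue of \eqref{eq:integrated},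
\begin{equation}\label{eq:balance}
n^N(x,s)=\mathbf 1_{\{x=1\}}+\sum_{y\le x/2}V^N_{y,x-y}(s)-L^N_x(s).
\end{equation}
Each $V^N_{xy}$ is close to its mean-field value. By (M1) its compensator is
\[
A^N_{xy}(s)=\int_0^sK(x,y)\,n^N(x)\,n^N(y)\,dr\quad(x\ne y),\qquad A^N_{xx}(s)=\frac12\int_0^sK(x,x)\,n^N(x)\big(n^N(x)-\tfrac1N\big)dr,
\]
and since the jumps have size $1/N$ and $n^N\le1$, (M1) and (M2) give
\begin{equation}\label{eq:doob}
\mathbb E\sup_{s\le t}\big|V^N_{xy}(s)-A^N_{xy}(s)\big|^2\le4K(x,y)\,t/N .
\end{equation}
The difficulty is $L^N_x$: it is an infinite sum, and for a general kernel nothing controls its tail $\sum_{y>R}V^N_{xy}$ uniformly in $N$. Two bounds survive. An atom leaves a cluster of mass $x$ at most once, so $L^N_x\le1$. And a merger of a cluster of mass $x\le R$ with one of mass $y>R$ moves $x$ atoms to sizes above $R$ for good, different mergers moving different atoms, so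
\begin{equation}\label{eq:escape}
x\Big(L^N_x(s)-\sum_{y\le R}(1+\mathbf 1_{\{x=y\}})V^N_{xy}(s)\Big)=x\sum_{y>R}V^N_{xy}(s)\le\mathrm{tail}^N_R(t)\qquad(x\le R,\ s\le t).
\end{equation}
We therefore pass to the limit in $L^N_x$ as a separate object and compare afterwards.

\begin{lemma}\label{lem:limit}
Every sequence of values $N\to\infty$ has a subsequence along which there exist, on one probability space, copies of the families $(V^N_{xy},L^N_x)_{x,y}$ and random functions $n^\infty(x,\cdot)$, $L_x$, such that almost surely there is a countable set $\mathcal N\subset[0,t)$ with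
\begin{enumerate}
\item[(i)] $L^N_x(s)\to L_x(s)$ and $n^N(x,s)\to n^\infty(x,s)$ for all $x$ and all $s\in[0,t]\setminus\mathcal N$;
\item[(ii)] $V^N_{xy}(s)\to V_{xy}(s)$ for all $x,y$ and $s\le t$, where $V_{xy}(s)=\int_0^sK(x,y)\,n^\infty(x)\,n^\infty(y)\,dr$ for $x\ne y$ and $V_{xx}(s)=\frac12\int_0^sK(x,x)\,n^\infty(x)^2\,dr$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\mathcal M$ be the set of Borel measures on $[0,t]$ of total mass at most $1$ with the weak topology. It is compact and metrizable, and if $\mu_N\to\mu$ in $\mathcal M$, then $\mu_N([0,s])\to\mu([0,s])$ for $s=t$ and for every $s$ that is not an atom of $\mu$. The functions $V^N_{xy}$ and $L^N_x$ are nondecreasing, right-continuous and bounded by $1$, so they are distribution functions of elements of $\mathcal M$, and the whole family is a random element of a countable product of copies of $\mathcal M$, again compact and metrizable. By Prokhorov's theorem the laws converge weakly along a subsequence, which we thin so that $\sum N^{-1/2}<\infty$. By the Skorokhod representation theorem there are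 copies that converge almost surely. Define $n^N$, $A^N_{xy}$ and $\mathrm{tail}^N_R(t)$ on the copies through \eqref{eq:balance}; then \eqref{eq:doob} and \eqref{eq:escape} hold for the copies. Let $\mathcal N$ be the set of atoms in $[0,t)$ of the countably many limit measures, and define $n^\infty$ by \eqref{eq:balance} from their distribution functions. Then (i) holds. By \eqref{eq:doob}, $\mathbb P(\sup|V^N_{xy}-A^N_{xy}|>N^{-1/4})\le4K(x,y)tN^{-1/2}$, so $\sup|V^N_{xy}-A^N_{xy}|\to0$ almost surely by the Borel--Cantelli lemma, and $A^N_{xy}(s)\to V_{xy}(s)$ by (i) and bounded convergence.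
\end{proof}

We call the outcome of Lemma~\ref{lem:limit} a \emph{limit point}. Two quantities describe it. The \emph{gel fraction} is $G=1-\sum_xx\,n^\infty(x,t)$; note that almost surely
\begin{equation}\label{eq:tail-limit}
\mathrm{tail}^N_R(t)\ \longrightarrow\ 1-\sum_{z\le R}z\,n^\infty(z,t)\ \ge\ G\ \ge\ 0,
\end{equation}
and that the middle term decreases to $G$ as $R\to\infty$. The \emph{defect} is
\[
\Delta_x(s)=L_x(s)-\sum_{y\ge1}(1+\mathbf 1_{\{x=y\}})V_{xy}(s),
\]
the density of mass-$x$ clusters swallowed by clusters whose size diverges with $N$. Letting $N\to\infty$ and then $R\to\infty$ in \eqref{eq:escape} gives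
\begin{equation}\label{eq:defect}
0\le x\,\Delta_x(s)\le G\qquad\text{for all $x$ and all }s\in[0,t]\setminus\mathcal N .
\end{equation}
The defect is the only obstruction to being a solution.

\begin{lemma}\label{lem:nodefect}
On the event that $\Delta_x(s)=0$ for all $x$ and all $s\in[0,t]\setminus\mathcal N$, the family $n^\infty$, modified on $\mathcal N$, is a solution on $[0,t]$.
\end{lemma}

\begin{proof}
The functions $V_{xy}$ are continuous and nondecreasing, and $\sum_y(1+\mathbf 1_{\{x=y\}})V_{xy}(t)=L_x(t)\le1$. The tail of this series at time $s$ is bounded by its tail at time $t$, so it converges uniformly. Hence $\tilde n(x,s)=\mathbf 1_{\{x=1\}}+\sum_{y\le x/2}V_{y,x-y}(s)-\sum_y(1+\mathbf 1_{\{x=y\}})V_{xy}(s)$ is continuous in $s$. By \eqref{eq:balance} in the limit it equals $n^\infty(x,s)\ge0$ off $\mathcal N$, so $\tilde n\ge0$, and replacing $n^\infty$ by $\tilde n$ does not change the integrals $V_{xy}$. Thus $\tilde n$ satisfies \eqref{eq:integrated}, and $\int_0^t\tilde n(x)\sum_yK(x,y)\tilde n(y)\,ds=L_x(t)\le1$.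
\end{proof}

\begin{lemma}\label{lem:gelpositive}
If $n$ is the unique solution on $[0,t]$ and $t>T_{\rm gel}$, then $G>0$ almost surely in every limit point.
\end{lemma}

\begin{proof}
On $\{G=0\}$ the defect vanishes by \eqref{eq:defect}, so Lemma~\ref{lem:nodefect} and uniqueness give $n^\infty(\cdot,t)=n(\cdot,t)$, that is, $G=g(t)>0$. This is a contradiction, so $\{G=0\}$ is null.
\end{proof}

Uniqueness is used only here and in the proof of Theorem~\ref{thm:sublinear}, to identify a defect-free limit with $n$. It has to hold in the wide class of Definition~\ref{def:solution} because Lemma~\ref{lem:nodefect} delivers no more regularity than that.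

\begin{proof}[Proof of Theorem~\ref{thm:general}]
(a) Take any limit point. Since $G>0$ almost surely and $\vartheta<1$, there is $\varepsilon>0$ with $\mathbb P(G>\varepsilon)\ge\vartheta$. Fix $x_0$. On $\{G>\varepsilon\}$, \eqref{eq:tail-limit} gives $\mathrm{tail}^N_{x_0}(t)>\varepsilon$ for all large $N$ in the subsequence, so by Fatou's lemma $\liminf\mathbb P(\mathrm{tail}^N_{x_0}(t)>\varepsilon)\ge\vartheta$ along the subsequence. Hence $\limsup_N\mathbb P(\mathrm{tail}^N_{x_0}(t)>\varepsilon)\ge\vartheta$ for every $x_0$.

(b) Take a limit point along a subsequence of the given one. Then each $n^\infty(x,t)$ is almost surely constant, so $G$ is a constant, positive by Lemma~\ref{lem:gelpositive}. For $0<\varepsilon<G$ we have $\mathbb P(G>\varepsilon)=1$, and the argument of (a) gives $\limsup_N\mathbb P(\mathrm{tail}^N_{x_0}(t)>\varepsilon)=1$ for every $x_0$.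
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sublinear}]
The growth hypothesis supplies the missing control of the tail of $L^N_x$. Let $u_x(R)=\sup_{y>R}K(x,y)/y$, so that $u_x(R)\to0$ as $R\to\infty$. For $R\ge x$, (M1) together with $\sum_yy\,n^N(y)=1$ and $n^N(x)\le1$ gives
\[
\mathbb E\sum_{y>R}V^N_{xy}(t)=\mathbb E\int_0^tn^N(x,s)\sum_{y>R}K(x,y)\,n^N(y,s)\,ds\le t\,u_x(R).
\]
Take a limit point and put $\Delta_{x,R}(s)=L_x(s)-\sum_{y\le R}(1+\mathbf 1_{\{x=y\}})V_{xy}(s)$. For $s\notin\mathcal N$ it is the limit of $\sum_{y>R}V^N_{xy}(s)\le\sum_{y>R}V^N_{xy}(t)$, so $0\le\Delta_x(s)\le\Delta_{x,R}(s)\le\Delta_{x,R}(t)$, and $\mathbb E\Delta_{x,R}(t)\le t\,u_x(R)$ by Fatou's lemma. As $\Delta_{x,R}(t)$ decreases to $\Delta_x(t)$, we get $\mathbb E\Delta_x(t)=0$, and therefore $\Delta_x(s)=0$ for all $s\notin\mathcal N$ almost surely. By Lemma~\ref{lem:nodefect} and uniqueness, $n^\infty(\cdot,t)=n(\cdot,t)$ almost surely. Every sequence has a subsequence with this deterministic limit, so $n^N(x,t)\to n(x,t)$ in probability, and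
\[
\mathrm{tail}^N_{x_0}(t)\to1-\sum_{x\le x_0}x\,n(x,t)\quad\text{in probability}.
\]
The right side is at least $g(t)$ and decreases to $g(t)$ as $x_0\to\infty$. If $\varepsilon<g(t)$ it exceeds $\varepsilon$ for every $x_0$; if $\varepsilon>g(t)$ it is below $\varepsilon$ for all large $x_0$.
\end{proof}

The kernel $xy$, for which the law of large numbers fails after gelation, has $K(x,y)/y=x$ and lies just outside the hypothesis of Theorem~\ref{thm:sublinear}.

\section{The parity mechanism in a toy model}\label{sec:toy}

Section~\ref{sec:limits} says what a counterexample must look like. All its limit points are random (Theorem~\ref{thm:general}(b)), so an event of nontrivial probability must have a macroscopic effect for every large $N$. On that event the gel fraction is small but, by \eqref{eq:defect} and Lemma~\ref{lem:gelpositive}, not zero: large clusters swallow a small amount of mass, and this small defect must stop a flux that in the equation carries a fixed amount of mass to infinity. So we look for a species that carries little mass but is indispensable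 for gelation, and for a rare cluster that removes it in the particle system while having no effect in the equation.

Here is the source of such rare clusters. Fix $a,\Lambda>0$. Let \emph{seeds} be born at the times of a Poisson process $B$ of rate $aN$, and let each pair of seeds be destroyed at rate $\Lambda/N$. The mean-field equation is $y'=a-\Lambda y^2$, $y(0)=0$, with solution
\[
y(t)=\sqrt{a/\Lambda}\,\tanh\big(\sqrt{a\Lambda}\,t\big)\le\sqrt{a/\Lambda}.
\]
It predicts at most $N\sqrt{a/\Lambda}$ seeds, far less than one if $\Lambda\gg aN^2$. But the number $X$ of seeds changes by $+1$ or $-2$, so $X(s)\equiv B(s)\pmod 2$ and $X(s)\ge1$ whenever $B(s)$ is odd, however large $\Lambda$ is. Since $\mathbb E(-1)^{B(s)+B(s')}=e^{-2aN|s-s'|}$,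
\[
\mathbb E\Big(\int_0^t(-1)^{B(s)}\,ds\Big)^2\le\frac t{aN},
\]
so $B$ is odd for a fraction of $[0,t]$ that tends to $\frac12$ in probability.

Now add \emph{activators} at a constant density $w$, and let a seed and an activator merge at rate $1/N$ into a \emph{scavenger}. Each seed is then activated at rate $w$. If $\sigma$ is the time of the first activation, then as in (M4), $\mathbb P(\sigma>t)=\mathbb E\exp(-w\int_0^tX\,ds)$ with $X$ evolving without activators. The parity bound gives
\[
\limsup_{N\to\infty}\ \sup_{\Lambda}\ \mathbb P(\sigma>t)\le e^{-wt/2}.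
\]
Conversely, at most $B(t)/2$ pairs are destroyed, so $\mathbb E\int_0^t\frac\Lambda{2N}X(X-1)\,ds\le aNt/2$; from $X\le1+\sqrt{X(X-1)}$ and the Cauchy--Schwarz inequality, $\mathbb E\int_0^tX\,ds\le t(1+N\sqrt{a/\Lambda})$, and Jensen's inequality gives $\mathbb P(\sigma>t)\ge e^{-2wt}$ when $\Lambda\ge aN^2$. Thus in the regime $1\ll N\le\sqrt{\Lambda/a}$, whether a scavenger appears by time $t$ is a coin toss with odds bounded away from $0$ and $1$.

Finally let a scavenger absorb clusters of a third species, the \emph{keys}, at rate $f/N$ each. In the equation the density of scavengers is at most $wt\sqrt{a/\Lambda}$, so a key is absorbed at rate at most $fwt\sqrt{a/\Lambda}$, negligible if $\Lambda\gg f^2$. In the particle system one scavenger absorbs each key at rate $f/N$, which is fast if $f\gg N$. For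
\[
1\ll N\ll f\ll\Lambda^{1/2}
\]
the equation keeps its keys, and the particle system loses all of them with probability of order one.

Five problems separate this from Theorem~\ref{thm:counter}, and they dictate the construction.
\begin{enumerate}
\item \emph{The kernel is fixed and $N\to\infty$.} One triple $(a,f,\Lambda)$ serves only a bounded range of $N$. We use a sequence of seed species, one for each \emph{scale} $k$, serving the ranges $N_k\le N<N_{k+1}$, with $f_k=kN_{k+1}$.
\item \emph{Gelation must need the keys.} Mass climbs to infinity on a \emph{ladder} of fast doublings, interrupted by \emph{gates} that are passed only by merging with a key.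
\item \emph{The scavenger is itself a giant cluster}, holding the mass of all keys it absorbed. With one kind of key this is a fixed fraction of the mass, and \eqref{eq:problem} would hold. So the ladder has infinitely many \emph{floors} $j$, each with its own gate, keys, activators and seeds, and the keys of floor $J$ carry mass at most $2^{-J}$. To defeat a given $\varepsilon$ we close a gate $J$ with $2^{-J}\ll\varepsilon$, and we ask that no fast scavenger appear on the floors $j<J$, which by the lower bound on $\mathbb P(\sigma>t)$ costs a constant factor in probability.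
\item \emph{Mass passes gate $J$ before it is closed.} We ask that the scavenger appear before a time $\theta_J\to0$, when little mass has entered the ladder.
\item \emph{A kernel sees only sizes.} All species must be assembled from atoms and must have different masses. We manufacture them from powers of $2$ and tell them apart by binary digits and residues modulo $5$.
\end{enumerate}
The bound $T_{\rm gel}\ge\frac1{16}$ shows that the example does not rely on gelation at time zero. It comes from the keys as well: a key of mass $m$ is produced at a rate comparable to $t^{m-2}$, so almost none exist at time $\frac1{16}$ compared with time $\frac18$.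

\section{The kernel}\label{sec:kernel}

Throughout, $\tau=\frac14$ and $\theta_j=2^{-j-2}$; the indices $j$ (floor) and $k$ (scale) run over $1,2,\dots$.

\subsection{Species and reactions}

A species is identified with its size. Capital letters denote species, and the corresponding lowercase letters their densities in the Smoluchowski equation. Given integer parameters $i_j,p_j,q_{jk},h_j,f_{jk}$, the species are
\begin{center}
\begin{tabular}{ll}
dyadic clusters & $D_i=2^i$, $i\ge0$\\
activators, keys & $W_j=3\cdot2^{i_j}$,\quad $Z_j=5\cdot2^{p_j}$\\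
seeds, inert clusters & $Y_{jk}=3\cdot2^{q_{jk}}$,\quad $I_{jk}=3\cdot2^{q_{jk}+1}$\\
scavengers & $A_{jk,m}=W_j+Y_{jk}+mZ_j$,\quad $0\le m\le f_{jk}$\\
ladder & $C_{j,l}=2^lC_{j,0}$, $0\le l\le h_j$;\quad $U_j=C_{j,h_j}$;\quad $C_{1,0}=65$,\quad $C_{j+1,0}=U_j+Z_j$
\end{tabular}
\end{center}
We write $\bar A_{jk}=A_{jk,f_{jk}}$ for the largest scavenger of type $(j,k)$. The kernel $K$ is symmetric and vanishes except on the following pairs (Figure~\ref{fig:floor}).
\begin{center}
\begin{tabular}{llll}
& reaction & value of $K$ & name\\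
\hline
(R1) & $D_i+D_i\to D_{i+1}$ & $1$ &\\
(R2) & $D_0+D_6\to C_{1,0}$,\quad $D_{i_j}+D_{i_j+1}\to W_j$, & $1$ & supply\\
& $D_{p_j}+D_{p_j+2}\to Z_j$,\quad $D_{q_{jk}}+D_{q_{jk}+1}\to Y_{jk}$ & &\\
(R3) & $C_{j,l}+C_{j,l}\to C_{j,l+1}$, $l<h_j$ & $\lambda_j$ & doubling\\
(R4) & $U_j+Z_j\to C_{j+1,0}$ & $\mu_j$ & gate $j$\\
(R5) & $Y_{jk}+Y_{jk}\to I_{jk}$ & $\Lambda_{jk}$ & pairing\\
(R6) & $W_j+Y_{jk}\to A_{jk,0}$ & $1$ & $(j,k)$-activation\\
(R7) & $A_{jk,m}+Z_j\to A_{jk,m+1}$, $m<f_{jk}$ & $f_{jk}$ & absorption
\end{tabular}
\end{center}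
The integer $f_{jk}$ is both the absorption rate and the capacity of a scavenger. The capacity is finite so that scavengers of different scales have different sizes. The activator $W_j$ stamps the floor on the size of the scavenger.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,x=2cm,y=1.3cm]
\node (c0) at (0,2) {$C_{j,0}$};
\node (cd) at (1,2) {$\cdots$};
\node (u) at (2,2) {$U_j$};
\node (c1) at (4,2) {$C_{j+1,0}$};
\draw[->] (c0) -- node[above] {$\lambda_j$} (cd);
\draw[->] (cd) -- node[above] {$\lambda_j$} (u);
\draw[->] (u) -- node[above] {gate $j$, $\mu_j$} (c1);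
\node (y) at (0,0) {$Y_{jk}$};
\node (i) at (-1.2,0) {$I_{jk}$};
\node (a0) at (2,0) {$A_{jk,0}$};
\node (am) at (4,0) {$A_{jk,m}$};
\node (w) at (1,1) {$W_j$};
\node (z) at (3,1) {$Z_j$};
\draw[->] (y) -- node[below] {$\Lambda_{jk}$} (i);
\draw[->] (y) -- node[below] {activation, $1$} (a0);
\draw[->] (a0) -- node[below] {absorption, $f_{jk}$} (am);
\draw[->,dashed] (w) -- (1,0.08);
\draw[->,dashed] (z) -- (3,0.08);
\draw[->,dashed] (z) -- (3,1.92);
\end{tikzpicture}
\caption{Floor $j$ of the kernel, with one scale $k$ shown and the values of $K$ on the arrows. Top: mass climbs by doubling and needs a key $Z_j$ to pass gate $j$. Bottom: seeds $Y_{jk}$ are destroyed in pairs, unless one merges with an activator $W_j$ and becomes a scavenger, which competes with the gate for the keys. Dashed arrows mark the second partner consumed in a reaction. The species $W_j$, $Z_j$, $Y_{jk}$ are supplied by mergers of powers of $2$.}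
\label{fig:floor}
\end{figure}

\subsection{The dyadic system}\label{sec:dyadic}

The parameters will be chosen recursively in terms of the supply rates, so we first study (R1)--(R2) alone. The index sets $\{0,\dots,6\}$, $\{i_j,i_j+1\}$, $\{p_j,p_j+1,p_j+2\}$, $\{q_{jk},q_{jk}+1\}$ are called \emph{blocks}. They will be pairwise disjoint, and every remaining index is a block by itself. Each index $i$ has at most one partner $\pi(i)$ under (R2), in its own block. The \emph{dyadic equations} are
\begin{equation}\label{eq:dyadic}
d_i'=\tfrac12d_{i-1}^2-d_i^2-d_i\,d_{\pi(i)},\qquad d_i(0)=\mathbf 1_{\{i=0\}},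
\end{equation}
undefined terms being absent, and the \emph{dyadic chain} is the Markov chain of the counts $\#D_i$ started from $N$ atoms under (R1)--(R2). If $b$ is the last index of a block, the coordinates $i\le b$ form a closed system, in the equations and in the chain, which depends only on the blocks up to $b$. This is what makes a recursive choice possible.

The system $i\le b$ is a finite ODE with polynomial right side. Each equation has the form $d_i'=(\text{nonnegative source})-d_i\cdot(\text{continuous function})$, so $d_i\ge0$, and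
\[
\frac d{dt}\sum_{i\le b}2^id_i=-2^bd_b^2-\sum_{\{i,\pi(i)\},\ i\le b}(2^i+2^{\pi(i)})\,d_i\,d_{\pi(i)}\le0 .
\]
So there is a unique global solution, and
\begin{equation}\label{eq:dbounds}
d_i\le2^{-i},\qquad\int_0^\infty d_i\,d_{\pi(i)}\,ds\le1 .
\end{equation}

\begin{lemma}\label{lem:dyadic}
Let $\xi_0=1$ and $\xi_i=\xi_{i-1}^2/(2(2^i-1))$. Whatever the blocks,
\[
\xi_i\,t^{2^i-1}e^{-2^{i+1}t}\le d_i(t)\le\xi_i\,t^{2^i-1}.
\]
In particular $d_i>0$ on $(0,\infty)$, and with $m=5\cdot2^p$,
\[
\int_0^{1/16}d_p\,d_{p+2}\,ds\le2\,\big(e^{1/4}/2\big)^m\int_0^{1/8}d_p\,d_{p+2}\,ds .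
\]
\end{lemma}

\begin{proof}
Upper bound: $d_0\le1$, and inductively $d_i'\le\frac12d_{i-1}^2\le\frac12\xi_{i-1}^2t^{2^i-2}$. Lower bound: $d_i+d_{\pi(i)}\le2$, so $d_0\ge e^{-2t}$, and for $i\ge1$ inductively
\[
(e^{2s}d_i)'\ge\tfrac12e^{2s}d_{i-1}^2\ge\tfrac12\xi_{i-1}^2\,s^{2^i-2}\,e^{(2-2^{i+1})s}\ge\tfrac12\xi_{i-1}^2\,s^{2^i-2}\,e^{(2-2^{i+1})t}\qquad(s\le t).
\]
Integrating over $[0,t]$ gives $e^{2t}d_i(t)\ge\xi_it^{2^i-1}e^{(2-2^{i+1})t}$. Hence $d_pd_{p+2}$ lies between $\xi_p\xi_{p+2}s^{m-2}e^{-2ms}$ and $\xi_p\xi_{p+2}s^{m-2}$. The left integral is at most $\xi_p\xi_{p+2}16^{-(m-1)}/(m-1)$, the right one is at least $\xi_p\xi_{p+2}e^{-m/4}8^{-(m-1)}/(m-1)$, and the ratio is $e^{m/4}2^{-(m-1)}$.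
\end{proof}

\begin{lemma}\label{lem:lln}
For fixed $i$, as $N\to\infty$, $\sup_{s\le\tau}|N^{-1}\#D_i(s)-d_i(s)|\to0$ in probability, and for $s\le\tau$, $N^{-1}$ times the number of $D_i+D_{\pi(i)}$ mergers in $[0,s]$ converges in probability to $\int_0^sd_i\,d_{\pi(i)}\,dr$.
\end{lemma}

\begin{proof}
Let $b\ge i$ be the end of a block, $x=(N^{-1}\#D_l)_{l\le b}\in[0,1]^{b+1}$, and $F$ the right side of \eqref{eq:dyadic}. The drift of $x_l$ is $\frac12x_{l-1}(x_{l-1}-\frac1N)-x_l(x_l-\frac1N)-x_lx_{\pi(l)}$, within $1/N$ of $F_l(x)$. By (M1), $x_l(s)=x_l(0)+\int_0^sF_l(x)\,dr+O(1/N)+M_l(s)$, where $M_l$ has jumps of size at most $2/N$ at intensity at most $2N$; so $\mathbb E\sup_{s\le\tau}M_l^2\le32\tau/N$ by (M2). As $F$ is Lipschitz on $[0,1]^{b+1}$, where both $x$ and $d$ take values, Gronwall's inequality bounds $\sup|x-d|$ by a constant times $1/N+\max_l\sup|M_l|$. The merger count divided by $N$ is $\int_0^sx_ix_{\pi(i)}\,dr$ plus a martingale with second moment at most $\tau/N$.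
\end{proof}

The births of seeds are not a Poisson process, so the parity computation of Section~\ref{sec:toy} is replaced by a martingale argument. Only comparability of the birth rate over short time intervals is needed.

\begin{lemma}[parity]\label{lem:parity}
Let $\{q,q+1\}$ be a block with $\pi(q)=q+1$, let $B(s)$ be the number of $D_q+D_{q+1}$ mergers in $[0,s]$, and let $0<\theta\le\tau$, $\epsilon>0$. There is an integer $N_0$, depending only on $\theta$, $\epsilon$ and the blocks up to $\{q,q+1\}$, such that for all $N\ge N_0$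
\[
\mathbb P\big(\mathrm{Leb}\{s\in[\theta/2,\theta]:\ B(s)\text{ is odd}\}\ge\theta/64\big)\ge1-\epsilon .
\]
\end{lemma}

\begin{proof}
The function $a=d_qd_{q+1}$ is continuous and positive on $[\theta/2,\theta]$, so this interval splits into finitely many pieces with $\sup a\le2\inf a$ on each. The intensity of $B$ is $\lambda=N^{-1}\#D_q\,\#D_{q+1}$, and by Lemma~\ref{lem:lln}, with probability tending to $1$, $\frac12a\le\lambda/N\le2a$ on $[\theta/2,\theta]$. On a piece $[s_0,s_0+\ell]$ with $a_*=\inf a$ this gives $\frac12Na_*\le\lambda\le4Na_*$, and $\int\lambda\,ds\ge b_*:=\frac12Na_*\ell$. The indicator $\chi=\mathbf 1_{\{B\text{ odd}\}}$ jumps by $1-2\chi=\pm1$ at each jump of $B$, so by (M1) its increment over the piece is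
\[
\Delta\chi=\int\lambda\,(1-2\chi)\,ds+\Delta M .
\]
Stop $M$ at the first time after $s_0$ at which $\lambda>4Na_*$; the stopped increment has second moment at most $4Na_*\ell$. By Chebyshev's inequality $|\Delta M|\le b_*/4$ except with probability at most $64Na_*\ell/b_*^2+o(1)=o(1)$. For large $N$ also $|\Delta\chi|\le1\le b_*/4$, and then
\[
\int\lambda\chi\,ds=\tfrac12\Big(\int\lambda\,ds+\Delta M-\Delta\chi\Big)\ge\tfrac12\Big(b_*-\frac{b_*}2\Big)=\frac{b_*}4,
\]
so $\int\chi\,ds\ge b_*/(16Na_*)=\ell/32$. The pieces have total length $\theta/2$.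
\end{proof}

\subsection{Choice of the parameters}\label{sec:parameters}

Blocks are chosen in increasing order; ``beyond'' means larger than every index in a block chosen so far. Stage $0$ consists of the block $\{0,\dots,6\}$. Stage $r=1,2,\dots$ has three steps.

\smallskip
\emph{(i) Activators of floor $r$.} Choose $i_r\equiv0\pmod4$ beyond, and put
\[
\omega_r=\int_0^{\theta_r/2}d_{i_r}d_{i_r+1}\,ds,\qquad\alpha_r=\frac{\theta_r\,\omega_r}{128},\qquad\eta_r=\frac{\omega_r(1-e^{-\alpha_r})}{16}.
\]
Here $\omega_r$ is the supply of activators by time $\theta_r/2$, $\alpha_r$ will bound from below the integrated activation rate, and $\eta_r$ is the amount of activators that we can afford to lose.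

\smallskip
\emph{(ii) Keys and height of floor $r$.} For $p_r$ beyond, put $\zeta_r=\int_0^{1/8}d_{p_r}d_{p_r+2}\,ds>0$ and $\gamma_r=\int_0^{1/16}d_{p_r}d_{p_r+2}\,ds$, and let $h_r$ be the least integer with
\begin{equation}\label{eq:height}
h_r\ge p_r+3+r,\qquad2^{-h_r}\le\zeta_r/4 .
\end{equation}
Take $p_r$ so large that
\begin{equation}\label{eq:earlykeys}
C_{r+1,0}\,\gamma_r\le2^{-r}.
\end{equation}
The second condition in \eqref{eq:height} makes the clusters $U_r$ so large, hence so few, that the keys supplied by time $\frac18$ suffice for all of them; \eqref{eq:earlykeys} says that the keys supplied by time $\frac1{16}$ let almost no mass through. The two are compatible because of Lemma~\ref{lem:dyadic}. Indeed $Z_r<2^{p_r+3}\le2^{h_r-r}$ gives $C_{r+1,0}\le2\cdot2^{h_r}C_{r,0}$, minimality gives $2^{h_r}\le2^{p_r+3+r}+8/\zeta_r$, and $\gamma_r\le2^{-2p_r-2}$ by \eqref{eq:dbounds}; hence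
\[
C_{r+1,0}\,\gamma_r\le2\,C_{r,0}\Big(2^{r+1-p_r}+16\,\big(e^{1/4}/2\big)^{5\cdot2^{p_r}}\Big)\to0\qquad(p_r\to\infty),
\]
where $C_{r,0}$ was fixed at the previous stage and $e^{1/4}<2$.

\smallskip
\emph{(iii) Seeds.} For $j=1,\dots,r$ in turn, with $k=r-j+1$, choose $q_{jk}$ beyond, with $q_{jk}\equiv0\pmod4$ if $k$ is even and $q_{jk}\equiv1\pmod4$ if $k$ is odd, and, if $k\ge3$, so large that
\begin{equation}\label{eq:sparse}
2^{q_{jk}}>2^{k-2}f_{j,k-2},\qquad3\cdot2^{q_{jk}}>\bar A_{j,k-2}.
\end{equation}
Let $N_{jk}$ be an integer as in Lemma~\ref{lem:parity} for $q=q_{jk}$, $\theta=\theta_j$, $\epsilon=2^{-k}$, with $N_{jk}>N_{j,k-1}$ if $k\ge2$. If $k\ge2$, fix now the rates of the \emph{previous} scale $k-1$ by the rule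
\begin{equation}\label{eq:rates}
f_{jk}=k\,N_{j,k+1},\qquad f_{jk}^2\,\Lambda_{jk}^{-1/2}=2^{-k-2}\min(\zeta_j,\eta_j),
\end{equation}
applied with $k-1$ in place of $k$. The delay is forced: scale $k$ must serve until scale $k+1$ takes over at $N_{j,k+1}$. It is harmless because $N_{j,k+1}$ depends only on the dyadic system. In \eqref{eq:sparse}, $f_{j,k-2}$ was fixed at stage $r-1$.

\smallskip
\emph{Ladder rates.} Put $\nu_1=\int_0^{1/8}d_0d_6\,ds>0$ and, for $j\ge1$,
\begin{equation}\label{eq:ladder}
\kappa_j=2^{-h_j-j-2}\nu_j,\qquad\nu_{j+1}=2^{-h_j}\nu_j-2\kappa_j=2^{-h_j}\nu_j(1-2^{-j-1}),\qquad\lambda_j=\frac{h_j2^{j+5}}{\kappa_j^2},\qquad\mu_j=\frac{2^{j+6}}{\kappa_j\zeta_j}.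
\end{equation}

We record what will be used. The exponents satisfy $i_j<p_j<q_{j1}<q_{j2}<\cdots$, and $i_j$ is strictly increasing, so $i_j\ge j$. By \eqref{eq:dbounds},
\begin{equation}\label{eq:small}
\gamma_j\le\zeta_j\le4^{-p_j},\qquad\eta_j\le\omega_j\le4^{-i_j}.
\end{equation}
Since $f_{jk}\ge1$, \eqref{eq:rates} gives, for $e\in\{0,1,2\}$,
\begin{equation}\label{eq:sum}
f_{jk}^{\,e}\,\Lambda_{jk}^{-1/2}\le2^{-k-2},\qquad\sum_{k\ge1}f_{jk}^{\,e}\,\Lambda_{jk}^{-1/2}\le\tfrac14\min(\zeta_j,\eta_j)\le\tfrac14 .
\end{equation}
Finally $Z_j\le2^{-j}U_j$ and $\prod_j(1+2^{-j})\le\exp(1)<4$, so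
\begin{equation}\label{eq:sizes}
C_{J+1,0}\le260\cdot2^{h_1+\dots+h_J}.
\end{equation}

\begin{lemma}\label{lem:distinct}
All species have different sizes. Hence $K$ is well defined, and the only reactions that create or destroy a species are those listed in {\rm(R1)--(R7)}.
\end{lemma}

\begin{proof}
The $D_i$ have odd part $1$. The sizes $W_j,Y_{jk},I_{jk}$ have the form $3\cdot2^i$ with exponents $i_j$, $q_{jk}$, $q_{jk}+1$, which are distinct because the blocks are disjoint. The $Z_j$ have odd part $5$ and distinct exponents.

The $Z_j$ and, since $5\mid65$, all $C_{j,l}$ are multiples of $5$, so they differ from every $2^i$ and $3\cdot2^i$. The size $65$ has two binary ones; $Z_j=2^{p_j}+2^{p_j+2}<2^{h_j}$ and $2^{h_j}\mid U_j$, so $C_{j+1,0}$ has two more binary ones than $C_{j,0}$. Thus $C_{j,l}$ has exactly $2j$ binary ones, and the $C_{j,l}$ are distinct. They differ from the keys, which have two binary ones, by the digit count if $j\ge2$ and by the odd part $65\ne5$ if $j=1$.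

The scavenger $A_{jk,m}=3\cdot2^{i_j}+3\cdot2^{q_{jk}}+5m2^{p_j}$ is divisible by $2^{i_j}$ and not by $2^{i_j+1}$, as $p_j,q_{jk}>i_j$. Since $2^4\equiv1\pmod5$, it is congruent to $3+3=6\equiv1$ if $k$ is even and to $3+6=9\equiv4$ if $k$ is odd, so it is not a key or a ladder size. The only $2^i$ and $3\cdot2^i$ with the same power of $2$ are $2^{i_j}$ and $W_j$, which are smaller. Two scavengers of equal size have the same $j$ (power of $2$) and scales $k\le k'$ of the same parity (residue modulo $5$). If $k'\ge k+2$, then $\bar A_{jk}<3\cdot2^{q_{j,k+2}}\le Y_{jk'}<A_{jk',0}$ by \eqref{eq:sparse}; so $k=k'$, and then the values of $m$ agree.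
\end{proof}

In particular the densities of the $D_i$ in any solution of \eqref{eq:smol} satisfy \eqref{eq:dyadic}, and their counts in the Marcus--Lushnikov process form the dyadic chain.

\section{The Smoluchowski equation for the kernel}\label{sec:smol}

\subsection{Existence and uniqueness}\label{sec:unique}

The network is almost triangular: most species have one or two partners and are determined by species solved earlier. The exceptions are $W_j$ and $Z_j$, which have infinitely many partners whose densities depend on them in turn. These loops are closed by a fixed-point argument, based on two elementary facts.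

\emph{Damping.} If $\delta'=-H\delta+\rho$ with $H\ge0$, $\rho$ continuous and $\delta(0)=0$, then $\delta(t)=\int_0^t\rho(s)e^{-\int_s^tH}ds$, so $|\delta(t)|\le\int_0^t|\rho|$, and $\delta\ge0$ if $\rho\ge0$.

\emph{Volterra principle.} If $\Gamma$ maps $C([0,T],[0,\infty))$ to itself and $|\Gamma h-\Gamma\tilde h|(t)\le C\int_0^t\sup_{r\le s}|h-\tilde h|(r)\,ds$ with $C$ independent of $h,\tilde h$, then $\|\Gamma^mh-\Gamma^m\tilde h\|_\infty\le\frac{(CT)^m}{m!}\|h-\tilde h\|_\infty$ by induction, so a power of $\Gamma$ is a contraction and $\Gamma$ has exactly one fixed point.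

\begin{proposition}\label{prop:unique}
For every $T$ there is exactly one solution on $[0,T]$, and it is classical. It satisfies $w_j,z_j\le1$, $y_{jk}\le\Lambda_{jk}^{-1/2}$, the activation rates $\psi_{jk}=w_jy_{jk}$ satisfy $\psi_{jk}\le\Lambda_{jk}^{-1/2}$, and $\sum_{m<f_{jk}}a_{jk,m}(t)\le\int_0^t\psi_{jk}\,ds$.
\end{proposition}

\begin{proof}
Let $n$ be a solution. A size that is not a species has no gain, no loss and initial value $0$, so it stays at $0$. For species other than $W_j,Z_j$ the right side of \eqref{eq:smol} is a finite sum of continuous functions, so their equations hold classically. The $d_i$ are determined by Section~\ref{sec:dyadic}.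

\emph{Activators and seeds.} Fix $j$ and suppress it. With $a_k=d_{q_k}d_{q_k+1}\le1$,
\[
y_k'=a_k-\Lambda_ky_k^2-wy_k,\qquad w(t)=\int_0^td_{i_j}d_{i_j+1}\,ds-\int_0^tw\sum_ky_k\,ds .
\]
For a given continuous $w\ge0$ the first equation with $y_k(0)=0$ has a unique solution $y_k[w]$. It is nonnegative, being of the form source minus $y_k$ times a continuous function, and it cannot exceed $\Lambda_k^{-1/2}$, since $y_k'<0$ above that value. By \eqref{eq:sum}, $\sum_ky_k[w]$ converges uniformly and is continuous. For two inputs $w,\tilde w$ the difference $\delta y=y_k[w]-y_k[\tilde w]$ satisfies $(\delta y)'=-(\Lambda_k(y+\tilde y)+w)\,\delta y-\tilde y\,\delta w$, so $|\delta y(t)|\le\Lambda_k^{-1/2}\int_0^t|\delta w|$ by damping. Let $\Phi(w)$ solve the linear equation $\phi'=d_{i_j}d_{i_j+1}-\phi\sum_ky_k[w]$, $\phi(0)=0$. Then $0\le\Phi(w)\le1$ by damping and \eqref{eq:dbounds}, and $(\delta\phi)'=-\delta\phi\sum_ky_k[w]-\tilde\phi\sum_k\delta y_k$ gives $|\delta\phi(t)|\le\frac14\int_0^t\int_0^s|\delta w|\,dr\,ds$. The density $w_j$ of a solution is a fixed point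 of $\Phi$, and there is exactly one. Then $y_{jk}$, $\psi_{jk}$ and the density $\int\frac12\Lambda_{jk}y_{jk}^2$ of $I_{jk}$ are determined.

\emph{Ladder, keys and scavengers}, by induction on $j$. The rate of entry into $C_{j,0}$ is a known continuous function, $d_0d_6$ or $\mu_{j-1}u_{j-1}z_{j-1}$. For $l<h_j$ the equation $c_{j,l}'=(\text{entry})-\lambda_jc_{j,l}^2$ has a unique solution, which is nonnegative and bounded by the cumulative entry, and the entry into $C_{j,l+1}$ is $\frac12\lambda_jc_{j,l}^2$. Let $\rho_U$ be the resulting rate of entry into $U_j$, and suppress $j$. Given $z$, the scavenger equations are linear: $a_{k,0}'=\psi_k-f_kza_{k,0}$ and $a_{k,m}'=f_kz(a_{k,m-1}-a_{k,m})$ for $1\le m<f_k$. With the Poisson weights $P_m(x)=e^{-x}x^m/m!$, which satisfy $P_m'=P_{m-1}-P_m$ and $P_m(0)=\mathbf 1_{\{m=0\}}$, the solution is $a_{k,m}(t)=\int_0^t\psi_k(s)P_m(f_k\int_s^tz)\,ds$. Put $\Pi_c=\sum_{m<c}P_m$; then $0\le\Pi_c\le1$ and $\Pi_c'=-P_{c-1}\in[-1,0]$. This gives the last bound in the statement, and the rate at which a key is absorbed is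
\[
\rho[z](t)=\sum_kf_k\int_0^t\psi_k(s)\,\Pi_{f_k}\Big(f_k\int_s^tz\Big)ds .
\]
By \eqref{eq:sum} the series converges uniformly on $[0,T]$, and
\[
\big|\rho[z]-\rho[\tilde z]\big|(t)\le t\sum_kf_k^2\Lambda_k^{-1/2}\int_0^t|z-\tilde z|\le T\int_0^t|z-\tilde z| ;
\]
this is where the square $f_{jk}^2$ in \eqref{eq:rates} is needed. For continuous $z\ge0$ let $u[z]$ solve $u'=\rho_U-\mu uz$, $u(0)=0$, and let $\Psi(z)$ solve $\phi'=d_{p_j}d_{p_j+2}-\phi\,(\mu u[z]+\rho[z])$, $\phi(0)=0$. By damping, $0\le u[z]\le\bar u:=\int_0^T\rho_U$, $0\le\Psi(z)\le1$, $|\delta u(t)|\le\mu\bar u\int_0^t|\delta z|$, and $|\delta\phi(t)|\le\int_0^t(\mu|\delta u|+|\delta\rho|)\,ds\le(\mu^2\bar u+T)\,T\int_0^t\sup_{r\le s}|\delta z(r)|\,ds$. The density $z_j$ of a solution is a fixed point of $\Psi$, and there is exactly one. This determines $u_j$, the $a_{jk,m}$ (the saturated one is $\int f_kza_{k,f_k-1}$), and the entry into the next floor.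

So there is at most one solution. Conversely, these steps construct nonnegative functions that satisfy every equation with continuous loss sums, that is, a classical solution.
\end{proof}

\subsection{Gelation by time $3/16$}\label{sec:upper}

The ladder rates \eqref{eq:ladder} are so large that floor $j$ is crossed in time $2^{-j-4}$ by all but a fraction $2^{-j-1}$ of the mass. Each step is an instance of the following observation.

\begin{lemma}\label{lem:fast}
Let a density be $x=e-v$, where the cumulative entry $e\le1$ and the cumulative loss $v$ are nondecreasing, $v\geq 0$. Suppose that $v'(s)\ge1/\Delta$ at every $s\in[T,T+\Delta]$ with $x(s)>\kappa$, where $\kappa>0$. Then $v(T+\Delta)\ge e(T)-\kappa$.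
\end{lemma}

\begin{proof}
Otherwise $x(s)\ge e(T)-v(T+\Delta)>\kappa$ on $[T,T+\Delta]$, so $v(T+\Delta)\ge1\ge e(T)$, a contradiction.
\end{proof}

\begin{proposition}\label{prop:upper}
$T_{\rm gel}\le\frac3{16}$.
\end{proposition}

\begin{proof}
Let $T_1=\frac18$ and $T_{j+1}=T_j+2^{-j-4}$, so $T_j\uparrow\frac3{16}$. We show by induction that the cumulative entry into $C_{j,0}$ by time $T_j$ is at least $\nu_j$. For $j=1$ this is the definition of $\nu_1$. Each ladder species is created by a single reaction, so by Lemma~\ref{lem:flux}(iii) its cumulative entry is at most the reciprocal of its size. Assume the claim for $j$.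

\emph{Doublings.} Let $e_l$ be the cumulative entry into $C_{j,l}$ and $\Delta=2^{-j-5}/h_j$. For $l<h_j$ the loss rate is $\lambda_jc_{j,l}^2$, and $\lambda_j\kappa_j^2=1/\Delta$. As $e_{l+1}$ is half the cumulative loss of $C_{j,l}$, Lemma~\ref{lem:fast} gives $e_{l+1}(T+\Delta)\ge\frac12(e_l(T)-\kappa_j)$. After $h_j$ steps,
\[
e_{h_j}(T_j+2^{-j-5})\ge2^{-h_j}\nu_j-\kappa_j\big(\tfrac12+\tfrac14+\cdots\big)\ge2^{-h_j}\nu_j-\kappa_j .
\]

\emph{Gate.} First, keys are plentiful on $[\frac18,\frac14]$. The supply is at least $\zeta_j$. The gate consumes at most the cumulative entry into $U_j$, which is at most $1/U_j\le2^{-h_j}\le\zeta_j/4$ by \eqref{eq:height}. The scavengers consume at most $\int_0^s\rho[z_j]\,dr\le\sum_kf_{jk}\Lambda_{jk}^{-1/2}\le\zeta_j/4$ by Proposition~\ref{prop:unique} and \eqref{eq:sum}. So $z_j\ge\zeta_j/2$ there. The loss rate of $U_j$ is $\mu_ju_jz_j\ge\mu_j\kappa_j\zeta_j/2=2^{j+5}$ when $u_j>\kappa_j$. Lemma~\ref{lem:fast} on $[T_j+2^{-j-5},T_{j+1}]$, of length $2^{-j-5}$, shows that the cumulative gate reaction at $T_{j+1}$ is at least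 $2^{-h_j}\nu_j-2\kappa_j=\nu_{j+1}$. This completes the induction.

Since $C_{j+1,0}\ge2^{h_j}C_{j,0}$, we have $C_{j+1,0}\nu_{j+1}\ge C_{j,0}\nu_j(1-2^{-j-1})$, so $C_{j+1,0}\nu_{j+1}\ge m_\infty:=65\nu_1\prod_{j\ge1}(1-2^{-j-1})>0$. Lemma~\ref{lem:flux}(ii) with $R=U_j$ and the pair $\{U_j,Z_j\}$ gives $\sum_{x\le U_j}x\,n(x,\frac3{16})\le1-m_\infty$ for every $j$. Let $j\to\infty$.
\end{proof}

\subsection{No gelation before time $1/16$}\label{sec:lower}

\begin{proposition}\label{prop:lower}
$T_{\rm gel}\ge\frac1{16}$.
\end{proposition}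

\begin{proof}
By Lemma~\ref{lem:flux}(i) it suffices to show that the flux in \eqref{eq:flux} at $t=\frac1{16}$ tends to $0$ along some sequence $R\to\infty$. We take $R=U_j$, $j\to\infty$, so that the ladder crosses the threshold exactly at gate $j$. A reaction $x+y$ contributes $(\varphi(x)+\varphi(y))v_{xy}\le(x+y)v_{xy}$ if $x+y>R$, and $0$ otherwise. All cumulative densities below are taken at $t=\frac1{16}$, and $j'$ denotes a generic floor.

(R1), (R2). The reaction $D_0+D_6$ has product $65\le R$. Any other reaction $D_i+D_l$ with $i\le l$ has $i\ge l-2$, so by \eqref{eq:dbounds} it contributes at most $2^{l+1}2^{-i-l}\le8\cdot2^{-l}$. There are at most two for each $l$, and only $l$ with $2^{l+1}>R$ count. The total is at most $16\sum_{2^{l+1}>R}2^{-l}\le64/R$.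

(R3). On floors $j'\le j$ the product is at most $R$; on floors $j'>j$ both partners exceed $R$. The contribution is $0$.

(R4). The cumulative gate-$j'$ reaction is at most the supply $\gamma_{j'}$ of keys. For $j'<j$ the product is at most $R$. Gate $j$ contributes at most $C_{j+1,0}\gamma_j\le2^{-j}$ by \eqref{eq:earlykeys}. For $j'>j$ only the key can count, and $\sum_{j'>j}Z_{j'}\gamma_{j'}\le\sum_{j'>j}5\cdot2^{-p_{j'}}\to0$ by \eqref{eq:small}.

For (R5)--(R7) we bound the contribution of the pair $(j',k)$ by a quantity independent of $R$ and summable over $(j',k)$. Since the contribution of a fixed pair is $0$ once $R\ge\max(I_{j'k},\bar A_{j'k})$, the total then tends to $0$ by dominated convergence. Both the cumulative pairing and $\int\psi_{j'k}$ are at most the supply of seeds, which is at most $4^{-q_{j'k}}$ by \eqref{eq:dbounds}.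

(R5). The contribution is at most $I_{j'k}4^{-q_{j'k}}=6\cdot2^{-q_{j'k}}$, and the $q_{j'k}$ are distinct.

(R6). The contribution is at most $\beta_{j'k}:=(W_{j'}+Y_{j'k})\int_0^t\psi_{j'k}$. The seed parts sum to at most $\sum3\cdot2^{-q_{j'k}}$. By \eqref{eq:sum} and \eqref{eq:small}, $\sum_k\int_0^t\psi_{j'k}\le\eta_{j'}\le4^{-i_{j'}}$, so the activator parts sum to at most $\sum3\cdot2^{-i_{j'}}$.

(R7). Let $v_m$ be the cumulative density of $A_{j'k,m}+Z_{j'}$ reactions. Since $a_{j'k,0}=\int\psi_{j'k}-v_0$ and $a_{j'k,m}=v_{m-1}-v_m$ are nonnegative, $\int\psi_{j'k}\ge v_0\ge v_1\ge\cdots$. Reactions with $A_{j'k,m}>R$ contribute at most $Z_{j'}v_m$. At most one $m_0$ has $A_{j'k,m_0}\le R<A_{j'k,m_0+1}$, and it contributes at most $(A_{j'k,0}+(m_0+1)Z_{j'})v_{m_0}\le\beta_{j'k}+Z_{j'}\sum_{m\le m_0}v_m$. So the pair contributes at most $\beta_{j'k}+Z_{j'}\sum_mv_m$. By Proposition~\ref{prop:unique}, $\sum_mv_m\le f_{j'k}\int_0^t\int_0^s\psi_{j'k}\le f_{j'k}\Lambda_{j'k}^{-1/2}$, and by \eqref{eq:sum} and \eqref{eq:small}, $\sum_{j',k}Z_{j'}f_{j'k}\Lambda_{j'k}^{-1/2}\le\sum_{j'}Z_{j'}\zeta_{j'}\le\sum_{j'}5\cdot2^{-p_{j'}}<\infty$.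
\end{proof}

\section{The Marcus--Lushnikov process for the kernel}\label{sec:ml}

We prove that for every $J\ge1$ there are $\delta_J>0$ and $x_0(J)$ with
\begin{equation}\label{eq:goal}
\mathbb P\big(\mathrm{tail}^N_{x_0(J)}(\tau)\le6\cdot2^{-J}\big)\ge\delta_J\qquad\text{for all large }N .
\end{equation}
The event we exhibit asks for an early activation on floor $J$ and for no fast scavenger on lower floors. These requirements are not independent, and a union bound is too weak because the second may have small probability. So we switch off the unwanted activations, prove all estimates for the modified process, and return to the true process by (M4).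

\subsection{Modified processes and the number of seeds}

For a set $\mathcal S$ of pairs $(j,k)$ let $Q^{\mathcal S}$ be the law of the process with $K(W_j,Y_{jk})$ replaced by $0$ for $(j,k)\in\mathcal S$; thus $\mathbb P=Q^\emptyset$. For disjoint $\mathcal S_0,\mathcal S$ and $F$ determined by the path on $[0,t]$, (M4) reads
\begin{equation}\label{eq:change}
Q^{\mathcal S_0}\big(F,\ \text{no $\mathcal S$-activation in }[0,t]\big)=\mathbb E_{Q^{\mathcal S_0\cup\mathcal S}}\Big[\exp\Big(-\int_0^t\sum_{(j,k)\in\mathcal S}N^{-1}\#W_j\,\#Y_{jk}\,ds\Big);\,F\Big].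
\end{equation}
The dyadic chain has the same law under every $Q^{\mathcal S}$, so Lemmas~\ref{lem:lln} and~\ref{lem:parity} apply under all of them.

\begin{lemma}\label{lem:seeds}
Under every $Q^{\mathcal S}$: $\#Y_{jk}\equiv0$ if $2^{q_{jk}}>N$; the expectations of $\int_0^\tau\#Y_{jk}\,ds$ and of the number of $(j,k)$-activations in $[0,\tau]$ are at most $1+N\Lambda_{jk}^{-1/2}$; and the expected number of absorptions by scavengers of type $(j,k)$ in $[0,\tau]$ is at most $f_{jk}(1+N\Lambda_{jk}^{-1/2})$.
\end{lemma}

\begin{proof}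
The first claim holds because the total mass is $N$. Let $X=\#Y_{jk}$. At most $N/2$ pairings occur, so $\mathbb E\int_0^\tau\frac{\Lambda_{jk}}{2N}X(X-1)\,ds\le N/2$ by (M1), and as in Section~\ref{sec:toy}, $\mathbb E\int_0^\tau X\,ds\le\tau+\sqrt\tau\,N\Lambda_{jk}^{-1/2}$. The activation intensity is at most $N^{-1}\#W_j\,X\le X$. The absorption intensity is at most $N^{-1}f_{jk}\#Z_j$ times the number of scavengers, hence at most $f_{jk}$ times the number of activations in $[0,\tau]$; and $\tau\le1$.
\end{proof}

Fix $J$ and write $\theta=\theta_J$, $\omega=\omega_J$, $\alpha=\alpha_J$, $\beta=\frac12(1-e^{-\alpha})$. Choose $k_1\ge1$, depending only on $J$, such that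
\begin{equation}\label{eq:k1}
\sum_{j<J}(W_j+Z_j)\cdot4\cdot2^{-k_1}\le2^{-J}\beta/4,\qquad q_{jk}>i_J\ \text{ for all }j<J,\ k\ge k_1 .
\end{equation}
On the floors $j<J$ the scales fall into three classes. Scales $k<k_1$ produce scavengers of bounded size, which will lie below $x_0(J)$. A pair $(j,k)$ with $j<J$, $k\ge k_1$ is \emph{fast} if $N\le2^kf_{jk}$ and \emph{slow} otherwise. Slow scavengers absorb little; fast ones must be prevented. Let $\mathcal S_N$ be the set of fast pairs, $Q=Q^{\mathcal S_N}$, and
\[
\Xi=\int_0^\tau\sum_{(j,k)\in\mathcal S_N}N^{-1}\#W_j\,\#Y_{jk}\,ds .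
\]
On floor $J$ the relevant scale is $k^*=k^*(N)$, defined for $N\ge N_{J1}$ by $N_{J,k^*}\le N<N_{J,k^*+1}$; it tends to infinity with $N$. Let $\sigma$ be the time of the first $(J,k^*)$-activation. To account for the mass in large clusters outside the ladder, call an atom \emph{deep} if by time $\tau$ it has belonged to a $D_{i_J}$ cluster. As $D_i$ arises only from two $D_{i-1}$, every cluster assembled from clusters $D_i$ with $i\ge i_J$ consists of deep atoms; this includes $W_j,Z_j,Y_{jk}$ for $j\ge J$.

\subsection{Six estimates under $Q$}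

\begin{lemma}[early activation]\label{lem:F1}
$Q(\sigma\le\theta)\ge\beta$ for all large $N$.
\end{lemma}

\begin{proof}
Let $Q'=Q^{\mathcal S_N\cup\{(J,k^*)\}}$ and $\Xi'=\int_0^\theta N^{-1}\#W_J\,\#Y_{Jk^*}\,ds$. By \eqref{eq:change}, $Q(\sigma>\theta)=\mathbb E_{Q'}e^{-\Xi'}\le e^{-\alpha}+Q'(\Xi'<\alpha)$. Under $Q'$ the count $\#Y_{Jk^*}$ changes only by births ($+1$) and pairings ($-2$), so it is at least $1$ when the number of births is odd. Since $N\ge N_{J,k^*}$, Lemma~\ref{lem:parity} gives $\int_{\theta/2}^\theta\#Y_{Jk^*}\,ds\ge\theta/64$ with probability at least $1-2^{-k^*}\to1$. On $[\theta/2,\theta]$, $\#W_J$ is at least the number of activators born by $\theta/2$ minus the number $m$ of activations on floor $J$ by time $\theta$. The former is at least $\frac34N\omega$ with probability tending to $1$ by Lemma~\ref{lem:lln}. At most $1+\log_2N$ scales have $2^{q_{Jk}}\le N$, so Lemma~\ref{lem:seeds} and \eqref{eq:sum} give $\mathbb E_{Q'}m\le1+\log_2N+N\eta_J$, and Markov's inequality gives $Q'(m>\frac14N\omega)\le4\eta_J/\omega+o(1)=\frac14(1-e^{-\alpha})+o(1)$.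 Outside these exceptional events $\#W_J\ge\frac12N\omega$ on $[\theta/2,\theta]$ and $\Xi'\ge\frac\omega2\cdot\frac\theta{64}=\alpha$. Hence $Q(\sigma\le\theta)\ge\frac34(1-e^{-\alpha})-o(1)$.
\end{proof}

\begin{lemma}[the gate closes]\label{lem:F6}
With $Q$-probability tending to $1$, the number of gate-$J$ mergers at times in $(\sigma,\tau]$ is at most $2^{-J}N/C_{J+1,0}$.
\end{lemma}

\begin{proof}
The scavenger formed at $\sigma$ reacts only with keys $Z_J$. Its capacity is $f_{Jk^*}=k^*N_{J,k^*+1}>k^*N\ge N$, so it is never saturated, and after $\sigma$ it absorbs keys at intensity $N^{-1}f_{Jk^*}\#Z_J\ge k^*\#Z_J$. At most $N$ absorptions occur, so by (M1) $\mathbb E_Q\int_{\sigma\wedge\tau}^\tau\#Z_J\,ds\le N/k^*$. The gate intensity is $N^{-1}\mu_J\#U_J\,\#Z_J\le\mu_J\#Z_J$, so the expected number of gate-$J$ mergers in $(\sigma,\tau]$ is at most $\mu_JN/k^*=o(N)$. Apply Markov's inequality.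
\end{proof}

\begin{lemma}[cost of suppression]\label{lem:F2}
$Q(\Xi>16J/\beta)\le\beta/4$ for all $N$.
\end{lemma}

\begin{proof}
If $(j,k)$ is fast, then $N\le2^kf_{jk}\le\Lambda_{jk}^{1/2}$ by \eqref{eq:sum}, so $\mathbb E_Q\int_0^\tau\#Y_{jk}\,ds\le2$ by Lemma~\ref{lem:seeds}. There are infinitely many fast scales, but few matter: if $k$ is the least fast scale on floor $j$ and $k'\ge k+2$, then $2^{q_{jk'}}\ge2^{q_{j,k+2}}>2^kf_{jk}\ge N$ by \eqref{eq:sparse}, and $Y_{jk'}$ never occurs. So at most two scales per floor contribute, and $\#W_j\le N$ gives $\mathbb E_Q\Xi\le4J$. Apply Markov's inequality.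
\end{proof}

\begin{lemma}[slow scavengers]\label{lem:F3}
Let $\Upsilon$ be the total mass of the activators and keys that merge, during $[0,\tau]$, into scavengers of slow pairs. Then $Q(\Upsilon>2^{-J}N)\le\beta/4$ for all $N$.
\end{lemma}

\begin{proof}
For a slow pair $1\le f_{jk}<2^{-k}N$. By Lemma~\ref{lem:seeds} and \eqref{eq:sum}, the expected numbers of activations and of absorptions are each at most $2^{-k}N+2^{-k-2}N\le2\cdot2^{-k}N$. Summing over $k\ge k_1$ gives $\mathbb E_Q\Upsilon\le\sum_{j<J}(W_j+Z_j)\cdot4\cdot2^{-k_1}N\le2^{-J}N\beta/4$ by \eqref{eq:k1}. Apply Markov's inequality.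
\end{proof}

\begin{lemma}[deep atoms and early entry]\label{lem:F45}
With $Q$-probability tending to $1$, there are at most $2^{-J}N$ deep atoms, and at most $N\theta/32$ mergers $D_0+D_6$ occur in $[0,\theta]$.
\end{lemma}

\begin{proof}
Let $i=i_J$. Conservation of mass gives $\#D_{i-1}\le2^{1-i}N$, so $D_i$ is created at intensity at most $\frac1{2N}(2^{1-i}N)^2=2\cdot4^{-i}N$. By (M3) with $t=\tau=\frac14$, at most $4^{-i}N$ clusters $D_i$ are created, with probability tending to $1$, and they contain at most $2^{-i}N\le2^{-J}N$ atoms. In the same way $\#D_0\le N$ and $\#D_6\le N/64$ bound the intensity of $D_0+D_6$ by $N/64$, and (M3) with $t=\theta$ gives the second claim.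
\end{proof}

\subsection{Proof of Theorem~\ref{thm:counter}}

Existence, uniqueness and the bounds on $T_{\rm gel}$ are Propositions~\ref{prop:unique}, \ref{prop:upper} and~\ref{prop:lower}. We prove \eqref{eq:goal}. Let $F$ be the intersection of $\{\sigma\le\theta\}$, $\{\Xi\le16J/\beta\}$, $\{\Upsilon\le2^{-J}N\}$ and the events of Lemmas~\ref{lem:F6} and~\ref{lem:F45}. For large $N$, $Q(F)\ge\beta-\frac\beta4-\frac\beta4-o(1)\ge\frac\beta4$. By \eqref{eq:change} with $\mathcal S_0=\emptyset$, $\mathcal S=\mathcal S_N$, $t=\tau$,
\begin{equation}\label{eq:final}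
\mathbb P\big(F,\ \text{no $\mathcal S_N$-activation in }[0,\tau]\big)=\mathbb E_Q\big[e^{-\Xi};F\big]\ge\delta_J:=\tfrac\beta4\,e^{-16J/\beta}>0 .
\end{equation}
Let $x_0(J)$ be the maximum of $6\cdot2^{i_J}$, $C_{J+1,0}$ and the finitely many $\bar A_{jk}$ with $j<J$, $k<k_1$. On the event in \eqref{eq:final}, consider the clusters of size greater than $x_0(J)$ at time $\tau$.
\begin{itemize}
\item A cluster $D_i$, $W_j$, $Z_j$, $Y_{jk}$ or $I_{jk}$ has size $c\,2^l$ with $c\le6$, where $D_l$ is the smallest dyadic cluster used in the last step of its supply (or the cluster itself). Size above $6\cdot2^{i_J}$ forces $l>i_J$, so all its atoms are deep.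
\item A scavenger on a floor $j\ge J$ is made of $W_j$, $Y_{jk}$ and keys $Z_j$, so all its atoms are deep.
\item A scavenger on a floor $j<J$ has $k\ge k_1$ by the choice of $x_0(J)$. None exists for fast pairs. For slow pairs the seed is deep by \eqref{eq:k1}, and the remaining parts have total mass at most $\Upsilon\le2^{-J}N$.
\item A ladder cluster $C_{j,l}$ has $j\ge J+1$. Each of its atoms passed through the product of a gate-$J$ merger or entered with a key $Z_{j'}$, $j'>J$, which is deep. The product of a gate-$J$ merger at a time $\le\sigma\le\theta$ contains $2^{h_1+\dots+h_J}$ clusters $C_{1,0}$ formed before $\theta$, disjoint for different mergers. By Lemma~\ref{lem:F45} and \eqref{eq:sizes} these products have total mass at most $260\cdot N\theta/32=\frac{260}{128}2^{-J}N\le3\cdot2^{-J}N$. The products of mergers after $\sigma$ have total mass at most $2^{-J}N$ by Lemma~\ref{lem:F6}.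
\end{itemize}
Adding the at most $2^{-J}N$ deep atoms, the total is at most $(1+1+3+1)2^{-J}N$, which proves \eqref{eq:goal}. Given $\varepsilon>0$, choose $J$ with $6\cdot2^{-J}\le\varepsilon$. Since $\mathrm{tail}^N_x(t)\le\mathrm{tail}^N_{x_0(J)}(\tau)$ for $x\ge x_0(J)$ and $t\le\tau$, we get $\limsup_N\mathbb P(\mathrm{tail}^N_x(t)>\varepsilon)\le1-\delta_J$ for all such $x$ and $t$, in particular for $t$ in the interval $(T_{\rm gel},\frac14]$, which is nonempty. \hfill$\square$

\begin{remark}
The example fits tightly between the positive results. By Theorem~\ref{thm:general}(a), the constants $\delta_J$ must tend to $0$, whatever the proof. By Theorem~\ref{thm:general}(b), for $t\in(T_{\rm gel},\frac14]$ no subsequence of $n^N(\cdot,t)$ has a deterministic limit. The hypothesis of Theorem~\ref{thm:sublinear} holds at every size except the keys: other species have finitely many partners or, for $W_j$, a bounded rate. At $x=Z_j$ it fails. A seed must fit into the system for Lemma~\ref{lem:parity} to hold, so $N_{jk}\ge Y_{jk}$ and $A_{jk,0}<2Y_{jk}\le2N_{jk}$, whence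 $K(Z_j,A_{jk,0})/A_{jk,0}\ge kN_{j,k+1}/(2N_{jk})\ge k/2\to\infty$.
\end{remark}

\begin{thebibliography}{1}

\bibitem{review}
\emph{Deterministic and Stochastic Models for Coalescence (Aggregation, Coagulation): a Review of the Mean-Field Theory for Probabilists},
\texttt{https://cloudfront.escholarship.org/\allowbreak dist/\allowbreak prd/\allowbreak content/\allowbreak qt5c52n97b/\allowbreak qt5c52n97b.pdf?t=p497cv}

\end{thebibliography}
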